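# A one-relation nonsymmetric operad with a differentially transcendental Hilbert series

## 1. The theorem and the relation

Let $\Bbbk$ be any field, and let $\mathcal F$ be the free nonsymmetric operad on four binary generators $p,f,g,x$. Number leaves from left to right and put $\rho=m_1+m_2+m_3\in\mathcal F(7)$, where
$$\begin{aligned}
m_1&=f\bigl(x(1,2),\;x(\,p(3,4),\;p(x(5,6),7)\,)\bigr),\\
m_2&=g\bigl(1,\;p(\,f(2,\;x(p(3,4),p(5,6))),\;7\,)\bigr),\\
m_3&=p\bigl(\,f(1,\;x(p(x(2,3),4),\,p(5,6))),\;7\,\bigr).
\end{aligned}$$
Let $R=p\circ_1\rho=p(\rho,8)\in\mathcal F(8)$, a sum of three distinct tree monomials, each with seven generators. Let $\mathcal O=\mathcal F/(R)$, let $h=h_{\mathcal O}(t)=\sum_{n\ge1}\dim\mathcal O(n)\,t^n$, and let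
$$L(z)=\sum_{k\ge 0}z^{2^k+k}=z+z^3+z^6+z^{11}+z^{20}+\cdots .$$

**Theorem 1.** Over any field $\Bbbk$ there is a power series $\theta\in\mathbb Z[[t]]$ with
$$h=t+4h^2-h\theta,\qquad \theta=h^7-\theta^2h^4L(h). \tag{1}$$
Consequently $h$ is not algebraic over $\mathbb Q(t)$.

**Theorem 2.** The series $h$ is not differentially algebraic: it satisfies no equation $P(t,h,h',\dots,h^{(r)})=0$ with $P\neq0$ a polynomial over $\mathbb C$. In particular it is not D-finite. The same holds after adding to the presentation any finite number of further generators of arbitrary arities $b_1,\dots,b_q\ge2$, keeping the single relation $R$.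

These theorems answer a question from *Algebraic Operads: An Algorithmic Companion*, Version 0.999. Its Conjecture 10.4.1.2 says: for each nonsymmetric operad with one relation, the Hilbert series is an algebraic function. Here the operad has finitely many generators of arities at least $2$, and its one relation is nonzero, lies in a single arity, and is homogeneous for the number of generators. Our $R$ is such a relation (arity $8$, weight $7$), so Theorem 1 disproves the conjecture, over every field.

Three facts form the background.

1. A nonsymmetric operad with a finite Gröbner basis has an algebraic Hilbert series.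
2. A finitely generated graded associative algebra with a finite Gröbner basis has a rational Hilbert series.
3. A finitely generated graded associative algebra with one homogeneous relation has a rational Hilbert series.

So the conjecture is what one gets by carrying fact 3 over to operads the way fact 1 carries over fact 2. None of the three facts is used in the proofs below.

The two equations (1) determine $h$ and $\theta$ completely, given that both have zero constant term. Indeed, the coefficient of $t^n$ on each right-hand side involves only coefficients of $h$ and $\theta$ of index less than $n$. In particular $h$ does not depend on $\Bbbk$. What makes $h$ wild is the lacunary series $L$ evaluated at $h$. The lecture explains how one relation manages to produce the exponents $2^k+k$.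

## 2. Tree monomials, ideals, series, and some linear algebra

**Operads.** A nonsymmetric operad is a sequence of vector spaces $\mathcal O(n)$, $n\ge1$, with an identity $\mathrm{id}\in\mathcal O(1)$ and compositions $a\circ(b_1,\dots,b_n)$ that plug $b_i$ into the $i$-th input of $a$, with the usual associativity and unit axioms. Inputs are never permuted. We write $a\circ_k b$ for plugging $b$ into input $k$ and $\mathrm{id}$ into the others.

**Free operads.** The free operad $\mathcal F$ on a set of generators has as basis of $\mathcal F(n)$ the *tree monomials* with $n$ leaves: planar rooted trees whose internal vertices are labelled by generators of matching arity. The *weight* of a tree monomial is its number of generators. For instance $p(f(1,2),3)$ has arity $3$ and weight $2$. Every tree monomial other than $\mathrm{id}$ is $\gamma(T_1,\dots,T_b)$ for a unique generator $\gamma$ (the root) and unique subtrees, so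
$$\mathcal F=\Bbbk\,\mathrm{id}\oplus\bigoplus_\gamma\gamma(\mathcal F^{\otimes b_\gamma}), \tag{2}$$
where $b_\gamma$ is the arity of $\gamma$ and each $\gamma:\mathcal F^{\otimes b_\gamma}\to\mathcal F$ is injective.

**Ideals.** The ideal $(R)$ is the span of all elements $T\circ_k\bigl(R\circ(w_1,\dots,w_n)\bigr)$ with $T$ and $w_i$ tree monomials: $R$ may sit anywhere inside a tree, and anything may sit above it. For example, with one binary generator $p$ and $R=p(p(1,2),3)-p(1,p(2,3))$, the quotient has $\dim\mathcal O(n)=1$ for all $n$, and $h=t/(1-t)$.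

**Kinds of series.** A power series $y(t)$ is *algebraic* if $P(t,y)=0$ for some nonzero polynomial $P$. It is *D-finite* if it satisfies a nontrivial linear differential equation with polynomial coefficients. It is *differentially algebraic* if $P(t,y,y',\dots,y^{(r)})=0$ for some $r$ and some nonzero polynomial $P$. For example, $e^t$ is D-finite, and $\tan t$ is differentially algebraic because $y'=1+y^2$. Algebraic and D-finite series are both differentially algebraic, directly from the definitions.

**Grading.** All spaces are graded by arity, start in arity $1$ or later, and have finite-dimensional components. We write $|V|=\sum_n\dim V(n)\,t^n$. With $(V\otimes W)(n)=\bigoplus_{k+l=n}V(k)\otimes W(l)$ we have $|V\otimes W|=|V||W|$. All subspaces are graded. A generator $\gamma$ of arity $b$ gives an arity-preserving map $\gamma:\mathcal O^{\otimes b}\to\mathcal O$, whose image we call $O_\gamma$. From now on $O=\mathcal O$.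

**Linear algebra.** We use these facts over a field.

* (a) $\ker(\phi\otimes\psi)=\ker\phi\otimes W+V\otimes\ker\psi$ for $\phi$ on $V$ and $\psi$ on $W$. (The map factors through $V/\ker\phi\otimes W/\ker\psi$, on which it is injective. The kernel of $V\otimes W\to V/V_0\otimes W/W_0$ is $V_0\otimes W+V\otimes W_0$, as one sees in bases adapted to $V_0,W_0$.)
* (b) $(U\otimes W)\cap(V\otimes W)=(U\cap V)\otimes W$ and $(\phi\otimes1_W)^{-1}(U\otimes W)=\phi^{-1}(U)\otimes W$. (Expand along a basis of $W$ and compare coordinates.)
* (c) $\phi^{-1}(\phi(U))=U+\ker\phi$.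
* (d) If $\beta:B\to B'$ is injective and $H\subset V$, then $(1_V\otimes\beta)^{-1}(H\otimes B')=H\otimes B$. (The left side is the kernel of $(V\to V/H)\otimes\beta$; apply (a).)
* (e) If $U\subset V$ and $W'\subset W$, then $(U\otimes W)\cap(V\otimes W')=U\otimes W'$. (Use bases adapted to $U$ and $W'$.)
* (f) Modular law: if $A\subset B$, then $A+(B\cap C)=B\cap(A+C)$.

## 3. Relations of the form $p(\rho,\,\cdot\,)$

Our $R$ is an element $\rho$ with one more $p$ put below it. Such relations have a quotient that can be described at once, up to one unknown. We do this for arbitrary $\rho$ so that small cases can be tried.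

Let $\mathcal F$ be free on finitely many generators of arities at least $2$, one of them a binary generator $p$. Let $\rho\in\mathcal F(n)$ be homogeneous in weight with $n\ge2$, let $R=p(\rho,n+1)$ and $O=\mathcal F/(R)$. Define
$$\rho_*:O^{\otimes n}\to O,\quad w_1\otimes\cdots\otimes w_n\mapsto\rho\circ(w_1,\dots,w_n),\qquad \Theta=\operatorname{im}\rho_*,\quad \theta=|\Theta|,\quad K=\ker\rho_*.$$

**Lemma 1.** $O=\Bbbk\,\mathrm{id}\oplus\bigoplus_\gamma O_\gamma$. For every generator $\gamma\ne p$ the map $\gamma:O^{\otimes b_\gamma}\to O$ is injective, and $\ker(p:O\otimes O\to O)=\Theta\otimes O$.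

*Proof.* The purpose is to describe the ideal root by root. Let $I=(R)$, let $\Theta_{\mathcal F}\subset\mathcal F$ be the span of all $\rho\circ(w_1,\dots,w_n)$, and put
$$J=\bigoplus_\gamma\gamma\Bigl(\sum_i\mathcal F\otimes\cdots\otimes \underset{i}{I}\otimes\cdots\otimes\mathcal F\Bigr)+p(\Theta_{\mathcal F}\otimes\mathcal F).$$
We have $J\subset I$, since $I$ is an ideal and $p(\rho\circ w,v)=R\circ(w,v)$. Conversely take a spanning element $T\circ_k(R\circ w)$ of $I$. If $T=\mathrm{id}$, it is $R\circ w=p(\rho\circ(w_1,\dots,w_n),w_{n+1})\in p(\Theta_{\mathcal F}\otimes\mathcal F)$. If $T=\gamma(T_1,\dots,T_b)$, leaf $k$ belongs to some $T_i$, and the element is $\gamma$ applied to a tensor with $i$-th factor in $I$. So $I=J$.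

Thus $I$ is the direct sum of its parts in the summands of (2), with no part in $\Bbbk\,\mathrm{id}$. For $\gamma\neq p$ the quotient of $\gamma(\mathcal F^{\otimes b})\cong\mathcal F^{\otimes b}$ by its part of $I$ is $(\mathcal F/I)^{\otimes b}=O^{\otimes b}$, by (a). For $p$ we divide $\mathcal F\otimes\mathcal F$ by $(I+\Theta_{\mathcal F})\otimes\mathcal F+\mathcal F\otimes I$. Since $\Theta$ is the image of $\Theta_{\mathcal F}$ in $O$, the result is $(O/\Theta)\otimes O$. $\square$

Suppose there are $d$ binary generators and extra generators of arities $b_1,\dots,b_q$. Then Lemma 1 and rank–nullity give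
$$h=t+d\,h^2+\sum_jh^{b_j}-h\theta,\qquad\theta=h^n-|K|. \tag{3}$$
So everything depends on the kernel of $\rho_*$, and this kernel depends on $\Theta$ again, because the kernel of $p$ does.

**Injective $\rho_*$.** Take generators $p,f$ and $\rho=f(1,2)$. By Lemma 1 the map $\rho_*=f$ is injective, so $\theta=h^2$ and $h=t+2h^2-h^3$, which is algebraic. In arity $3$ this gives $8-1=7$, as it should: there are $8$ tree monomials and one relation.

**A kernel that refers to $\Theta$.** Take the single generator $p$ and $\rho=p(1,2)$, so that the relation is $p(p(1,2),3)=0$. Now $\rho_*=p$ and Lemma 1 gives $K=\Theta\otimes O$, hence $\theta=h^2-\theta h$, that is, $\theta=h^2/(1+h)$. On the other hand $\Theta=O_p$ gives $\theta=h-t$. Together these give $(h-t)(1+h)=h^2$, so $h=t/(1-t)$. This is right: the surviving tree monomials are the right combs, one in each arity.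

**One monomial is never enough.** If $R$ is a single tree monomial, $(R)$ is spanned by the tree monomials divisible by $R$. A Gröbner basis is a generating set of an ideal whose leading monomials divide all leading monomials of elements of the ideal. So $\{R\}$ is a finite Gröbner basis, and $h$ is algebraic by fact 1. We need a sum, and we want its terms to force conditions on each other.

## 4. Chains of consequences, by hand

Start with the two-term element $m_1+m_3$. Suppose $\rho=m_1+m_3$, and let $a,b,c,d,e,\dots$ be arbitrary elements of $O$ and $\tau\in\Theta$. Recall $p(\tau,e)=0$. Put $\tau$ in position $5$: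
$$m_3(a,b,c,d,\tau,e,e')=p\bigl(f(a,x(p(x(b,c),d),p(\tau,e))),e'\bigr)=0,$$
so
$$\rho(a,b,c,d,\tau,e,e')=f\bigl(x(a,b),\,x(p(c,d),p(x(\tau,e),e'))\bigr)\in\Theta. \tag{4}$$
In $m_1$ the element $\tau$ is protected by an $x$, so nothing obviously dies, and we learn that a new element lies in $\Theta$. Since $p$ kills $\Theta$ on the left, (4) can be used inside $m_3$ again. Put $x(a,b)$ in position $1$ and $x(\tau,e)$ in position $5$:
$$m_3(x(a,b),b',c,d,x(\tau,e),e',v)=p\bigl(f(x(a,b),\,x(p(x(b',c),d),p(x(\tau,e),e'))),v\bigr)=0,$$
because the inner $f(\dots)$ has the shape (4), with $p(x(b',c),d)$ in the role of $p(c,d)$. Hence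
$$f\bigl(x(x(a,b),b'),\,x(p(c,d),p(x(x(\tau,e),e'),v))\bigr)\in\Theta .$$
The consequences go on forever. On the right a left comb grows over $\tau$, one $x$ per step. On the left another left comb grows, also one $x$ per step, because position $2$ is free.

Two combs of length $k$ contribute something like $h^{k+1}\cdot\theta h^k$, and summing over $k$ gives a geometric series. Section 6 proves that for $m_1+m_3$ this is exactly what happens and that the Hilbert series is then algebraic. This is the point where two terms fail.

The third term $m_2$ repairs it. It imposes on position $2$ the condition that $m_3$ imposes on position $1$. Now let $\rho=m_1+m_2+m_3$. With $\tau$ in position $5$,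
$$m_2(a,b,c,d,\tau,e,e')=g\bigl(a,p(f(b,x(p(c,d),p(\tau,e))),e')\bigr)=0,$$
so (4) still holds. At the second step, $m_3(w)=0$ and $m_2(w)=0$ both follow for
$$w=\bigl(x(a,b),\,x(a',b'),\,c,\,d,\,x(\tau,e),\,e',\,v\bigr):$$
for $m_3$, the inner term $f\bigl(x(a,b),x(p(x(x(a',b'),c),d),p(x(\tau,e),e'))\bigr)$ has the shape (4), and for $m_2$, so does the inner term $f\bigl(x(a',b'),x(p(c,d),p(x(\tau,e),e'))\bigr)$. So
$$f\Bigl(x\bigl(x(a,b),x(a',b')\bigr),\;x\bigl(p(c,d),p(x(x(\tau,e),e'),v)\bigr)\Bigr)\in\Theta .$$
On the left we now see a complete binary tree of $x$'s with $2^k$ free inputs. On the right there is still a comb with $k$ free inputs besides $\tau$. That is the exponent $2^k+k$. What remains is to prove that these are *all* the consequences, and to make them visible in $|K|$.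

## 5. Subspaces, kernels and preimages

**Setting for Sections 5–7.** $\mathcal F$ is free on the binary generators $p,f,g,x$ and, possibly, further generators of arities $b_1,\dots,b_q\ge2$ (Theorem 1 is the case $q=0$). We let $\rho$ be either $m_1+m_3$ (the two-term case) or $m_1+m_2+m_3$ (the three-term case), and $O=\mathcal F/(p(\rho,8))$. Lemma 1 applies in both cases. The maps $m_{r*}:O^{\otimes7}\to O$ are $w\mapsto m_r\circ w$.

**Step 1: $\Theta$ and $O_x$ are independent.** This makes $x$ a protection against being killed by $p$. The monomials $m_1,m_2,m_3$ have roots $f,g,p$, so $\Theta\subset O_f\oplus O_g\oplus O_p$ and by Lemma 1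
$$\Theta\cap O_x=0. \tag{5}$$
Consequently the map
$$\beta=p\circ(x\otimes1):O^{\otimes3}\to O_p\quad\text{is injective:} \tag{6}$$
$x\otimes 1$ is injective with image $O_x\otimes O$, and $(O_x\otimes O)\cap\ker p=(O_x\cap\Theta)\otimes O=0$.

**Step 2: the right-hand combs.** Put $C_0=\Theta$ and $C_{k+1}=x(C_k\otimes O)$. As $x$ is injective, $|C_k|=\theta h^k$.

The sum $\sum_kC_k$ is direct. To see this, let $c_0+\dots+c_n=0$ with $c_k\in C_k$. Since $c_k\in O_x$ for $k\ge1$, we get $c_0\in\Theta\cap O_x=0$. Write $c_k=x(y_{k-1})$ with $y_{k-1}\in C_{k-1}\otimes O$ for $k\ge1$. Then $y_0+\dots+y_{n-1}=0$ by injectivity of $x$. By induction on $n$ the spaces $C_0,\dots,C_{n-1}$ are independent, so the $C_i\otimes O$ are too, and all $y_i=0$.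

**Step 3: position notation.** In $O^{\otimes7}$, or in the tensor product over a subset of the positions $1,\dots,7$, let $E$ be the subspace with $\Theta$ in position $3$ and $O$ elsewhere. For $G\subset O\otimes O$ let $G_{ab}$ be the subspace with $G$ in positions $a,b$ and $O$ elsewhere. Write $O^{(i)}$ for the copy of $O$ in position $i$.

**Step 4: the three kernels in terms of one unknown subspace.** Define arity-preserving maps to $O\otimes O$ by
$$\begin{aligned}
\mu&=x(1,2)\otimes x(p(3,4),p(x(5,6),7)) &&\text{on positions }1,\dots,7,\\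
\psi&=2\otimes x(p(3,4),p(5,6)) &&\text{on positions }2,\dots,6,\\
\psi'&=1\otimes x(p(x(2,3),4),p(5,6)) &&\text{on positions }1,\dots,6,
\end{aligned}$$
so that $m_1=f\mu$, $m_2=g(1,p(f\psi,7))$ and $m_3=p(f\psi',7)$. The unknown is
$$\Phi=\{\xi\in O\otimes O:\ f(\xi)\in\Theta\}.$$
First, $\mu=x\otimes\bigl(x\circ(p\otimes\beta)\bigr)$ with both $x$ injective, $\beta$ injective by (6), and $\ker p=\Theta\otimes O$. By (a), and since $f$ is injective,
$$\ker m_{1*}=\ker\mu=E. \tag{7}$$
Next, $g$ is injective and $\ker(1\otimes p)=O\otimes\Theta\otimes O$. So $m_{2*}w=0$ exactly when $(1\otimes f\psi\otimes1)(w)\in O\otimes\Theta\otimes O$. By (b) this means $w\in O^{(1)}\otimes(f\psi)^{-1}(\Theta)\otimes O^{(7)}$, and $(f\psi)^{-1}(\Theta)=\psi^{-1}(\Phi)$. The map $m_{3*}$ is treated in the same way. Hence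
$$\ker m_{2*}=O^{(1)}\otimes\psi^{-1}(\Phi)\otimes O^{(7)},\qquad\ker m_{3*}=\psi'^{-1}(\Phi)\otimes O^{(7)}. \tag{8}$$

**Step 5: a fixed-point equation for $\Phi$.** The images of $m_{1*},m_{2*},m_{3*}$ lie in the independent summands $O_f,O_g,O_p$. So $K$ is the intersection of the kernels of those $m_{r*}$ that occur in $\rho$. Also, $\xi\in\Phi$ means $f(\xi)=\rho_*(w)$ for some $w$. Comparing components, this says that the terms $m_{r*}w$ with $r\ne1$ occurring in $\rho$ vanish and $f(\xi)=f(\mu(w))$, that is, $\xi=\mu(w)$. With (8) we get $\Phi=\Xi(\Phi)$, where for $A\subset O\otimes O$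
$$\Xi(A)=\begin{cases}\mu\bigl(\psi'^{-1}(A)\otimes O^{(7)}\bigr)&\text{(two-term case)},\\[2pt]\mu\bigl([O^{(1)}\otimes\psi^{-1}(A)\otimes O^{(7)}]\cap[\psi'^{-1}(A)\otimes O^{(7)}]\bigr)&\text{(three-term case)}.\end{cases} \tag{9}$$

**Lemma 2.** In each case $\Xi$ has at most one graded fixed point. Hence if $\Xi(A)=A$, then $A=\Phi$.

*Proof.* Since $\psi$ and $\psi'$ preserve arity, $\psi^{-1}(A)(m)$ and $\psi'^{-1}(A)(m)$ depend only on $A(m)$. In arity $n$ the bracketed spaces in (9) involve these only for $m<n$, because the factors $O^{(1)},O^{(7)}$ have arity at least $1$. As $\mu$ preserves arity, $\Xi(A)(n)$ depends only on the $A(m)$ with $m<n$. So two fixed points agree in arity $n$ by induction on $n$. $\square$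

We may therefore guess $\Phi$ from Section 4 and verify the guess. Both guesses have the same form.

**Lemma 3.** Let $A_0=O$ and let $A_1,A_2,\dots\subset O$ be graded subspaces. Put
$$G(A)=\sum_{k\ge0}A_k\otimes C_k,\qquad\Phi(A)=\sum_{k\ge1}A_k\otimes x\bigl(O_p\otimes p(C_k\otimes O)\bigr).$$
Then $\psi^{-1}(\Phi(A))=E+G(A)_{25}$ on positions $2,\dots,6$, and $\psi'^{-1}(\Phi(A))=G(A)_{15}$ on positions $1,\dots,6$.

*Proof.* *Removing the $x$ common to both maps.* Let $M=\sum_{k\ge1}A_k\otimes O_p\otimes p(C_k\otimes O)\subset O^{\otimes3}$. Then $\Phi(A)=(1\otimes x)(M)$, and $x$ is injective, so $(1\otimes x)^{-1}(\Phi(A))=M$ by (c).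

*The map $\psi=(1\otimes x)(1\otimes p\otimes p)$.* We need $(1\otimes p\otimes p)^{-1}(M)$. Since $M$ is the image under $1\otimes p\otimes p$ of $\sum_{k\ge1}A_k\otimes O\otimes O\otimes C_k\otimes O$, (c) gives
$$\psi^{-1}(\Phi(A))=\sum_{k\ge1}A_k\otimes O\otimes O\otimes C_k\otimes O+\ker(1\otimes p\otimes p).$$
By (a) the kernel is the sum of "$\Theta$ in position $3$", which is $E$, and "$\Theta$ in position $5$". The latter is $A_0\otimes C_0$ in positions $2,5$, precisely the missing $k=0$ term of $G(A)_{25}$.

*The map $\psi'=(1\otimes x)(1\otimes\beta\otimes p)$.* We need $(1\otimes\beta\otimes p)^{-1}(M)$, and we undo $\beta$ first. Put $H=\sum_{k\ge1}A_k\otimes p(C_k\otimes O)$. Then $M$ is $H$ in the two outer factors and $O_p$ in the middle. As $\beta:O^{\otimes3}\to O_p$ is injective, (d) shows that $(1\otimes\beta\otimes1)^{-1}(M)$ is $H$ in the outer factors and $O^{\otimes3}$ in the middle. Now undo $p$ on positions $5,6$. Since $H=(1\otimes p)\bigl(\sum_{k\ge1}A_k\otimes C_k\otimes O\bigr)$, (c) gives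
$$(1\otimes p)^{-1}(H)=\sum_{k\ge1}A_k\otimes C_k\otimes O+O\otimes\Theta\otimes O=G(A)\otimes O,$$
the second summand being again the $k=0$ term. By (b) the factors in positions $2,3,4$ are carried along. So the preimage is $G(A)_{15}$. $\square$

The only difference between the two preimages is $E$. It appears for $\psi$, where $p(3,4)$ has a kernel, and not for $\psi'$, where $p(x(2,3),4)$ is injective.

## 6. The two-term relation gives a geometric series

Let $\rho=m_1+m_3$. The left combs of Section 4 are $S_0=O$, $S_{k+1}=x(S_k\otimes O)$, with $|S_k|=h^{k+1}$. By Lemma 3 and the definition of $\mu$,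
$$\Xi(\Phi(S))=\mu\bigl(G(S)_{15}\bigr)=\sum_{k\ge0}x(S_k\otimes O)\otimes x\bigl(O_p\otimes p(x(C_k\otimes O)\otimes O)\bigr)=\sum_{k\ge0}S_{k+1}\otimes x\bigl(O_p\otimes p(C_{k+1}\otimes O)\bigr)=\Phi(S).$$
So $\Phi=\Phi(S)$ by Lemma 2, $\ker m_{3*}=G(S)_{15}$, and $K=E\cap G(S)_{15}$. By (e), $K$ is $\Theta$ in position $3$, $G(S)$ in positions $1,5$ and $O$ in the other four positions. As the $C_k$ are independent, $|G(S)|=\theta\sum_kh^{2k+1}=\theta h/(1-h^2)$. Without extra generators, (3) becomes
$$h=t+4h^2-h\theta,\qquad\theta=h^7-\frac{\theta^2h^5}{1-h^2}.$$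
Put $u=t-h+4h^2=h\theta$. Multiplying the second equation by $h(1-h^2)$ gives
$$(1-h^2)u=(1-h^2)h^8-u^2h^4 .$$
This is a polynomial equation between $t$ and $h$. It is not trivial, since $t^2$ occurs with coefficient $h^4$. So $h$ is algebraic: the self-reference is infinite, but it is only a geometric series.

## 7. The three-term relation doubles the exponent

From here on $\rho=m_1+m_2+m_3$. Put
$$T_0=O,\quad T_{k+1}=x(T_k\otimes T_k),\qquad G=G(T)=\bigoplus_{k\ge0}T_k\otimes C_k,\qquad \Phi_0=\Phi(T)=\sum_{k\ge1}T_k\otimes x\bigl(O_p\otimes p(C_k\otimes O)\bigr).$$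
As $x$ is injective, $|T_k|=h^{2^k}$. The sum defining $G$ is direct because the $C_k$ are independent. Hence
$$|G|=\sum_{k\ge0}h^{2^k}\cdot\theta h^k=\theta L(h). \tag{10}$$

**Lemma 4.** $\Phi=\Phi_0$. Moreover $\ker m_{2*}=E+G_{25}$ and $\ker m_{3*}=G_{15}$.

*Proof.* By Lemma 3, $\psi^{-1}(\Phi_0)=E+G_{25}$ and $\psi'^{-1}(\Phi_0)=G_{15}$. So, by Lemma 2 and (8), it suffices to check $\Xi(\Phi_0)=\Phi_0$, where
$$\Xi(\Phi_0)=\mu(\kappa),\qquad\kappa=(E+G_{25})\cap G_{15}.$$

*Getting rid of $E$.* Since $\mu(E)=0$ by (7), $\mu(\kappa)=\mu(\kappa+E)$. By the modular law (f) with $E\subset E+G_{25}$,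
$$\kappa+E=(E+G_{25})\cap(E+G_{15}).$$
Both spaces on the right contain $E$, so we may intersect their images in $O^{\otimes7}/E$, which is $O^{\otimes7}$ with $O/\Theta$ in position $3$. Neither $G_{15}$ nor $G_{25}$ restricts position $3$. Their images are thus the same subspaces with $O/\Theta$ in position $3$, and by (b) the intersection of the images is the image of $G_{15}\cap G_{25}$. Hence
$$\kappa+E=E+(G_{15}\cap G_{25}).$$

*The intersection that doubles.* In positions $1,2,5$ we have
$$G_{15}=\bigoplus_kT_k\otimes O\otimes C_k,\qquad G_{25}=\bigoplus_kO\otimes T_k\otimes C_k,$$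
both inside the direct sum $\bigoplus_kO\otimes O\otimes C_k$ and both compatible with this decomposition. So the intersection may be taken for each $k$ separately, and by (b) and (e) the $k$-th piece is $(T_k\otimes O)\cap(O\otimes T_k)=T_k\otimes T_k$ tensored with $C_k$:
$$G_{15}\cap G_{25}=\bigoplus_kT_k\otimes T_k\otimes C_k\quad\text{in positions }1,2,5,\qquad O\text{ in positions }3,4,6,7.$$
The independence of the $C_k$ matters here: it forces positions $1$ and $2$ to be at the same level $k$.

*Applying $\mu$.* We obtain
$$\Xi(\Phi_0)=\sum_{k\ge0}x(T_k\otimes T_k)\otimes x\bigl(O_p\otimes p(x(C_k\otimes O)\otimes O)\bigr)=\sum_{k\ge0}T_{k+1}\otimes x\bigl(O_p\otimes p(C_{k+1}\otimes O)\bigr)=\Phi_0.\qquad\square$$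

**Proof of the equations (1).** By Step 5, (7) and Lemma 4,
$$K=E\cap(E+G_{25})\cap G_{15}=E\cap G_{15}.$$
By (e) this is $\Theta$ in position $3$, $G$ in positions $1,5$, and $O$ in positions $2,4,6,7$. So with (10)
$$|K|=\theta\cdot\theta L(h)\cdot h^4 .$$
Now (3) with $n=7$, $d=4$, $q=0$ is exactly (1). With extra generators of arities $b_1,\dots,b_q$ we get
$$h=t+4h^2+\sum_jh^{b_j}-h\theta,\qquad\theta=h^7-\theta^2h^4L(h). \tag{11}$$
In either case $h=t+\cdots$. Since $\Theta$ starts in arity at least $7$, the series $\theta^2h^4L(h)$ starts in degree at least $14+4+1=19$. Hence $\theta=t^7+\cdots\ne0$. $\square$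

The position of $E$ in the three kernels is delicate. If $m_{1*}$ were injective, $K$ would be $0$ and $L$ would never reach the Hilbert series. If on the other hand $m_{3*}$ vanished on $E$ as $m_{1*}$ and $m_{2*}$ do, then $K$ would equal $E$, and $\theta=h^7-\theta h^6$ would give an algebraic $h$. In the relation $R$, the kernel of $m_{2*}$ contains $E$, so $m_2$ takes no part in the final intersection. Its work is done earlier, in shaping $\Phi$.

## 8. The series $h$ is not algebraic

Let $\lambda_k=2^k+k$ be the exponents of $L$. They are strictly increasing and $\lambda_k-\lambda_{k-1}=2^{k-1}+1\to\infty$.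

**Lemma 5.** $L(z)$ is not algebraic over $\mathbb Q(z)$.

*Proof.* We use the classical fact that algebraic series are D-finite and have polynomially recursive coefficients (Comtet 1964; Stanley, "Differentiably finite power series", 1980), and recall why it holds. Suppose $L=\sum a_nz^n$ is algebraic of degree $d$ over $\mathbb Q(z)$. Differentiating its minimal equation gives $L'\in\mathbb Q(z,L)$, so this field, of dimension $d$ over $\mathbb Q(z)$, is closed under $\frac d{dz}$. Therefore $L,L',\dots,L^{(d)}$ are linearly dependent over $\mathbb Q(z)$. Clearing denominators, $\sum_{j,a}c_{j,a}z^aL^{(j)}=0$, a finite sum with not all $c_{j,a}\in\mathbb Q$ zero.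

The coefficient of $z^N$ in $z^aL^{(j)}$ is $(N-a+j)(N-a+j-1)\cdots(N-a+1)\,a_{N+j-a}$ for $N\ge a$. Collecting the terms with $j-a=i$, we get for all large $N$
$$\sum_iq_i(N)\,a_{N+i}=0 ,$$
a finite sum. For fixed $i$, different pairs $(j,a)$ with $j-a=i$ contribute polynomials in $N$ of different degrees $j$. Hence $q_i\ne0$ as soon as some $c_{j,a}$ with $j-a=i$ is nonzero, and not all $q_i$ vanish. Let $s$ be the largest and $s_0$ the smallest index with $q_i\ne0$.

Take $N=\lambda_k-s$ with $k$ large. For $s_0\le i<s$ the index $N+i$ lies in $[\lambda_k-(s-s_0),\lambda_k-1]$, and this interval contains no exponent of $L$ once $\lambda_k-\lambda_{k-1}>s-s_0$. Only the term $i=s$ remains, so $q_s(\lambda_k-s)=0$ for infinitely many $k$. Then $q_s=0$, a contradiction. $\square$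

**End of the proof of Theorem 1.** The purpose is to transfer Lemma 5 from $L$ to $h$. By (1), and since $\theta\neq0$,
$$\theta=\frac{t-h+4h^2}{h},\qquad L(h(t))=\frac{h^7-\theta}{\theta^2h^4}\in\mathbb Q(t,h). \tag{12}$$
Suppose $h$ is algebraic over $\mathbb Q(t)$. Then $\mathbb Q(t,h)$ has transcendence degree $1$ over $\mathbb Q$. The series $h=t+\cdots$ has a compositional inverse, and substituting it is a field automorphism of $\mathbb Q((t))$ that sends $h$ to $t$. So $h$ is transcendental over $\mathbb Q$. Hence every element of $\mathbb Q(t,h)$, in particular $L(h(t))$, is algebraic over $\mathbb Q(h(t))$. Substituting the compositional inverse of $h$ shows that $L(z)$ is algebraic over $\mathbb Q(z)$, which contradicts Lemma 5. So $h$ is not algebraic. $\blacksquare$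

By fact 1 of Section 1, $\mathcal O$ has no finite Gröbner basis for any monomial order.

## 9. The series $h$ is not differentially algebraic

Let $\delta=z\frac d{dz}$, so that $\delta^iL=\sum_k\lambda_k^iz^{\lambda_k}$. A polynomial relation among $L,\delta L,\delta^2L,\dots$ involves products, so we must know how an integer can be written as a sum of a few $\lambda$'s. Coincidences do occur: $\lambda_0+\lambda_3=1+11=12=6+6=\lambda_2+\lambda_2$. The next lemma says that they disappear for large indices, even up to a bounded shift.

**Lemma 6.** Let $d\ge1$, $S\ge0$. For all large $N$ the following holds. If $k_1,\dots,k_d\in[N,2N]$ are distinct, $0\le s,s'\le S$, $0\le d'\le d$, and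
$$n:=s+\sum_{j\le d}\lambda_{k_j}=s'+\sum_{j\le d'}\lambda_{l_j}$$
with integers $l_j\ge0$, then $s=s'$, $d=d'$, and $(l_j)$ is a permutation of $(k_j)$.

*Proof.* *Bounding the $l_j$.* For large $N$ we have $n\le S+d(2^{2N}+2N)<2^{2N+d}$, since $(2^d-d)2^{2N}\geq 2^{2N}>S+2dN$. As $2^{l_j}\le n$, all $l_j<2N+d$.

*Separating powers of two from the rest.* Put $W=d(2N+d)+S$. Then
$$\sum_j2^{k_j}-\sum_j2^{l_j}=\Delta,\qquad\Delta=\Bigl(\sum_jl_j+s'\Bigr)-\Bigl(\sum_jk_j+s\Bigr).$$
Both brackets lie between $0$ and $W$, so $|\Delta|\le W$. The error $\Delta$ is only linear in $N$.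

*Finding a gap.* Let $M=\lfloor N/(d+2)\rfloor$, with $N$ so large that $M\ge1$, $W<2^M$ and $d+1\le2^M$. The $d+1$ windows $[iM,(i+1)M)$, $1\le i\le d+1$, are disjoint, and there are at most $d$ numbers $l_j$. So some window contains no $l_j$; fix such an $i$. Then
$$\sum_j2^{k_j}-\sum_{l_j\ge(i+1)M}2^{l_j}=\sum_{l_j<iM}2^{l_j}+\Delta .$$
The left side is divisible by $2^{(i+1)M}$, because $k_j\ge N\ge(d+2)M\ge(i+1)M$. The right side has absolute value at most $d\,2^{iM}+W<(d+1)2^{iM}\le2^{(i+1)M}$. So both sides vanish.

*Reading off the $l_j$.* The number $\sum_j2^{k_j}$ has binary digit sum $d$, and it equals the sum of the $2^{l_j}$ with $l_j\ge(i+1)M$. A sum of $e$ powers of two has binary digit sum at most $e$, with equality only if the powers are distinct. Hence at least $d$ of the $l_j$ satisfy $l_j\ge(i+1)M$. As $d'\le d$, we get $d'=d$, all $l_j$ satisfy it, they are distinct, and by uniqueness of binary expansions $\{l_j\}=\{k_j\}$. Now $\sum_{l_j<iM}2^{l_j}$ is empty, so $\Delta=0$. Since $\sum l_j=\sum k_j$, this gives $s=s'$. $\square$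

**Lemma 7.** $P(z,L,\delta L,\dots,\delta^rL)\ne0$ for every nonzero $P\in\mathbb C[z,y_0,\dots,y_r]$.

*Proof.* Suppose $P(z,L,\dots,\delta^rL)=0$. Let $d$ be the total degree of $P$ in the $y_i$. If $d=0$, then $P$ is a nonzero polynomial in $z$ alone, which does not vanish; so $d\ge1$. Let $S=\deg_zP$, and write the part of degree $d$ in the $y_i$ as
$$\sum_sz^s\sum_{i_1\le\dots\le i_d}c_{s,i}\,y_{i_1}\cdots y_{i_d}.$$

*Extracting coefficients.* Choose $N$ large enough for Lemma 6 and so that $[N,2N]$ contains disjoint sets $I_1,\dots,I_d$ of integers with $|I_j|\geq r+1$. Fix $s\le S$ and $k_j\in I_j$, and look at the coefficient of $z^n$ with $n=s+\sum_j\lambda_{k_j}$ in $P(z,L,\dots,\delta^rL)$. A monomial $z^{s'}y_{i_1}\cdots y_{i_{d'}}$ contributes to it the sum of $\lambda_{l_1}^{i_1}\cdots\lambda_{l_{d'}}^{i_{d'}}$ over all tuples $(l_j)$ with $s'+\sum_j\lambda_{l_j}=n$. By Lemma 6 such tuples exist only for $s'=s$ and $d'=d$, and then they are the $d!$ permutations of $(k_j)$. So the coefficient is $Q_s(\lambda_{k_1},\dots,\lambda_{k_d})$ with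
$$Q_s(u_1,\dots,u_d)=\sum_ic_{s,i}\sum_{\pi\in S_d}u_{\pi(1)}^{i_1}\cdots u_{\pi(d)}^{i_d}.$$

*Concluding.* Thus $Q_s$ vanishes on a product of $d$ sets $\{\lambda_k:k\in I_j\}$, each of size at least $r+1$. Since $Q_s$ has degree at most $r$ in each variable, $Q_s=0$. For $i_1\le\dots\le i_d$, the monomial $u_1^{i_1}\cdots u_d^{i_d}$ arises in $Q_s$ only from the index $i=(i_1,\dots,i_d)$, because its multiset of exponents determines $i$. It arises from at least one $\pi$. So its coefficient is $c_{s,i}$ times a positive integer, and $c_{s,i}=0$. This holds for all $s$ and $i$, which contradicts the choice of $d$. $\square$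

**Proof of Theorem 2.** Allow extra generators of arities $b_1,\dots,b_q\ge 2$, with $q=0$ included. Equations (11) hold and $\theta\ne0$. Hence $\theta=(t-h+4h^2+\sum_jh^{b_j})/h$, and again
$$\Lambda(t):=L(h(t))=\frac{h^7-\theta}{\theta^2h^4}\in\mathbb Q(t,h).$$
Suppose $h$ is differentially algebraic.

*A field of finite transcendence degree.* Among all nonzero polynomials $P$ with $P(t,h,\dots,h^{(r)})=0$ choose one of minimal order $r$, and then of minimal degree in the top variable $y_r$. This degree is at least $1$: otherwise the order would be smaller or, for $r=0$, a nonzero polynomial in $t$ would vanish. The separant $\partial P/\partial y_r$ is then a nonzero polynomial of smaller degree in $y_r$, so by minimality it does not vanish at $(t,h,\dots,h^{(r)})$. If it does not involve $y_r$ at all, it has smaller order or, for $r=0$, is a nonzero polynomial in $t$, and again it does not vanish. Differentiating $P(t,h,\dots,h^{(r)})=0$ gives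
$$\frac{\partial P}{\partial y_r}\,h^{(r+1)}\in\mathbb C[t,h,\dots,h^{(r)}],\qquad\text{so}\qquad h^{(r+1)}\in\mathbb K:=\mathbb C(t,h,\dots,h^{(r)}).$$
Hence $\mathbb K$ is closed under $\frac d{dt}$, contains all derivatives of $h$, and has finite transcendence degree over $\mathbb C$.

*A derivation that turns into $\delta$.* As $h'\neq0$, we may set $D=\frac h{h'}\frac d{dt}$. It maps $\mathbb K$ to itself, and for a power series $F$ the chain rule gives
$$D\bigl(F(h(t))\bigr)=\frac h{h'}F'(h)\,h'=h\,F'(h)=(\delta F)(h(t)).$$
Since $\Lambda\in\mathbb K$, all $(\delta^iL)(h(t))=D^i\Lambda$ lie in $\mathbb K$.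

*Contradiction.* For $m+2$ larger than the transcendence degree of $\mathbb K$, the $m+2$ elements $h,\Lambda,D\Lambda,\dots,D^m\Lambda$ are algebraically dependent over $\mathbb C$:
$$P\bigl(h,L(h),(\delta L)(h),\dots,(\delta^mL)(h)\bigr)=0\quad\text{with }P\ne0 .$$
Substituting the compositional inverse of $h$ gives $P(z,L,\delta L,\dots,\delta^mL)=0$, which contradicts Lemma 7. So $h$ is not differentially algebraic. Since D-finite series are differentially algebraic, $h$ is not D-finite. $\blacksquare$
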